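# Involutions whose fixed set has one dimension of exceptional parity: the sharp bound $k\le 1+\lfloor 6j/5\rfloor$

All homology and cohomology is taken mod 2. Manifolds are smooth, and $\nu$ always denotes a normal bundle.

## 1. Fixed data of an involution and bounding bundles

**Definition 1 (fixed data).** Let $T:M\to M$ be a smooth involution on a closed $m$-manifold, with nonempty fixed set $F$. Write $F^j$ for the union of the components of $F$ of dimension $j$, and $\pi_0(F)$ for the set of dimensions that occur. Let $n$ be the largest element of $\pi_0(F)$; we assume $n<m$, and put $k=m-n$, the codimension of the top-dimensional part of $F$.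

Example. On $RP^{a+b+1}=S(\mathbb R^{a+1}\oplus\mathbb R^{b+1})/\pm1$ let $T[s,s']=[s,-s']$. A point is fixed iff $(s,-s')=\pm(s,s')$, that is, iff $s'=0$ or $s=0$. So $F=RP^a\sqcup RP^b$. The normal bundle of $RP^a$ is $(b+1)\lambda$ and that of $RP^b$ is $(a+1)\lambda$, with $\lambda$ the canonical line bundle. If $a<b$, then $n=b$ and $k=a+1$.

**Definition 2 (bounding bundle).** A vector bundle $\xi$ over a closed manifold $X$ bounds if there are a compact manifold $W$ with $\partial W=X$ and a vector bundle $\eta$ over $W$ with $\eta|_X\cong\xi$.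

Example. Over a finite set of points, a bundle of constant rank bounds iff the number of points is even: join the points in pairs by arcs.

**Definition 3 (characteristic numbers).** For $\xi\to X$ put $v=w(\xi)$ and $w=w(TX)$. The numbers of $(X,\xi)$ are the values on $[X]$ of polynomials in the $v_s$ and $w_s$. We write $\int_X$ for evaluation of an inhomogeneous class: only its part of degree $\dim X$ counts.

**Fact 1 (Conner–Floyd).** A bundle over a closed manifold bounds iff all its numbers vanish. If the normal bundle of $F^i$ bounds $(W,\eta)$, glue the disc bundle $D(\eta)$ to $M\times[0,1]$ along $D(\nu^i)\times 1$. The new end is $(M\setminus\mathrm{int}\,D(\nu^i))\cup S(\eta)$, with the antipodal involution on $S(\eta)$, so it carries an involution with fixed set $F\setminus F^i$. In other words, strata with bounding normal bundle can be deleted without changing $m$ or the other strata.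

Example. In the projective example suppose $b-a$ is odd. Neither normal bundle bounds. For $RP^a$: if $a$ is even, then $w_a[RP^a]=\chi(RP^a)=1$ mod 2. If $a$ is odd, then $b$ is even, $v_1=(b+1)h=h$ with $h=w_1(\lambda)$, and $v_1^a\ne0$. The argument for $RP^b$ is the same with $a$ and $b$ exchanged.

## 2. Formal roots, Wu classes and Thom's theorem

**Definition 4 (formal roots).** Write $w(E)=\prod(1+x_i)$ formally. Every symmetric polynomial in the $x_i$ is a polynomial in the classes $w_s(E)$. Put $s_i(E)=\sum_l x_l^i$ and $s_i[N]=\int_N s_i(TN)$ for $\dim N=i$. Adding a trivial summand to $E$ adds zero roots.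

Example. Since $TRP^N\oplus\mathbb R=(N+1)\lambda$, the stable roots of $RP^N$ are $N+1$ copies of $a=w_1(\lambda)$, so $w=(1+a)^{N+1}$ and $s_N[RP^N]=N+1$ mod 2.

**Definition 5 (Wu class).** The total operation $\mathrm{Sq}$ is invertible on the product of the groups $H^i(BO)$, so there is a unique class $V=1+V_1+V_2+\cdots$ with $\mathrm{Sq}\,V=w$. Wu's formula says $\int_N\mathrm{Sq}(a)=\int_NVa$ for every closed $N$ and every $a\in H^*(N)$.

Example. $V_1=w_1$, and $V_2+\mathrm{Sq}^1V_1=w_2$ gives $V_2=w_2+w_1^2$. On a 1-manifold, $a=1$ gives $\int w_1=\int \mathrm{Sq}(1)=0$.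

**Definition 6 (bordism ring).** $\mathcal N_*$ is the ring of closed manifolds modulo boundaries, with disjoint union and product. Let $MO$ be the Thom spectrum. We parametrize by tangent bundles: $H^*(BO)=\mathbb Z_2[w_1,w_2,\dots]$, where $w$ is the class of the tangent bundle, and $H^*(MO)=H^*(BO)\,U$ with $U$ (of degree $0$) the Thom class of the normal bundle. Thus $\mathrm{Sq}\,U=w^{-1}U$.

**Fact 2 (Thom).** $\mathcal N_*=\mathbb Z_2[z_i:i\ge2,\ i\ne2^t-1]$, where $z_i$ may be any class with $s_i[z_i]\ne0$. $H^*(MO)$ is free over the Steenrod algebra $A$, and $\mathcal N_d=\pi_d(MO)\to\mathrm{Hom}(H^d(MO),\mathbb Z_2)$ is injective with image the annihilator of $A^+H^*(MO)$.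

Example. The generators have dimensions $2,4,5,6,8,\dots$. So $\mathcal N_1=\mathcal N_3=0$, $\mathcal N_2$ is generated by $RP^2$, $\mathcal N_4$ has basis $RP^4,(RP^2)^2$, and $\mathcal N_5\cong\mathbb Z_2$.

The following consequence of Fact 2 says that a functional which satisfies Wu's relations comes from a manifold.

**Lemma A.** Let $\varphi:\mathbb Z_2[w_1,w_2,\dots]_d\to\mathbb Z_2$ be linear with $\varphi((\mathrm{Sq}\,u+Vu)_d)=0$ for all $u\in H^*(BO)$. Then there is a closed manifold $N^d$ with $\varphi(u)=u(TN)[N]$ for all $u$.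

Proof. Put $\tilde\varphi(uU)=\varphi(u)$. By Fact 2 we must show that $\tilde\varphi(\mathrm{Sq}^i(aU))=0$ whenever $i>0$ and $a$ is homogeneous of degree $d-i$. Since $V$ is invertible we may write $a=Vu$, where $u$ is inhomogeneous and terms of degree above $d$ are dropped, since they contribute nothing. Then
$$\mathrm{Sq}(aU)=\mathrm{Sq}(V)\,\mathrm{Sq}(u)\,w^{-1}U=\mathrm{Sq}(u)\,U .$$
In degree $d$ this gives $\tilde\varphi(\mathrm{Sq}^i(aU))=\varphi(\mathrm{Sq}(u)_d)=\varphi((Vu)_d)=\varphi(a_d)=0$, because $a$ lives in degree $d-i<d$. $\blacksquare$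

## 3. The conjecture $k\le j+1$ and the bound that replaces it

Assume now that for every $i\in\pi_0(F)$ the normal bundle of $F^i$ does not bound. Suppose that all dimensions in $\pi_0(F)$, including $n$, have the same parity, except one dimension $j<n$ of the other parity. How large can $k$ be?

The paper "Involutions Fixing Many Components: A Small Codimension Phenomenon" lists known special cases:

- if $\pi_0(F)=\{0,n\}$ and $n$ is odd, then $k\le1$;
- if $\pi_0(F)=\{1,n\}$ and $n$ is even, then $k\le2$;
- if $\pi_0(F)=\{2,n\}$ and $n$ is odd, then $k\le3$;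
- if $n\ge4$ is even and $\pi_0(F)$ is one of $\{0,2,3,n\},\{2,3,n\},\{0,3,n\},\{3,n\}$, then $k\le4$.

It poses the following.

**Conjecture.** Suppose that either 1) there is an odd $0<j<n$ with $j\in\pi_0(F)$ and all other components of $F$ (including the top-dimensional one) are even-dimensional, or 2) there is an even $0\le j<n$ with $j\in\pi_0(F)$ and all other components (including the top-dimensional one) are odd-dimensional. Then $k\le j+1$, and this is best possible: for such $j$ there are involutions of this form with $k=j+1$.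

The existence half is true for all $j$: take $RP^{n+j+1}$ with $F=RP^j\sqcup RP^n$. The inequality is false for every $j\ge5$.

**Theorem 1.** Let $(M^m,T)$ be a closed manifold with involution, $0\le j<n<m$, $n-j$ odd. Suppose every component of $F$ has dimension $j$, or a dimension $i\le n$ with $i\equiv n\pmod2$. If the normal bundle of $F^j$ does not bound, then $k=m-n\le1+\lfloor6j/5\rfloor$.

**Theorem 2.** Let $0\le j<n$, $n-j$ odd, $0\le r\le\lfloor j/5\rfloor$. There is $(M,T)$ with $j,n\in\pi_0(F)$, $n$ the top dimension, all elements of $\pi_0(F)\setminus\{j\}$ congruent to $n$ mod 2, the normal bundle of every $F^i$ ($i\in\pi_0(F)$) non-bounding, and $k=j+1+r$. For $r=0$ one may take $\pi_0(F)=\{j,n\}$; for $r=1$, $\pi_0(F)=\{j,n-4,n\}$.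

**Theorem 3.** In the situation of Theorem 1, if every dimension $i\ne j,n$ occurring in $F$ satisfies $i\le n-j$ (for example if $\pi_0(F)=\{j,n\}$), then $k\le j+1$. By Theorem 2 with $r=0$ this is sharp for all $(j,n)$.

**Corollary 4.** In the situation of the conjecture $k\le1+\lfloor6j/5\rfloor$, and for each $(j,n)$ this is best possible. So $k\le j+1$ is true, and best possible, for $j\le4$. For each $j\ge5$ and each $n>j$ with $n-j$ odd, it is violated by an involution with $\pi_0(F)=\{j,n-4,n\}$ and $k=j+2$.

Corollary 4 follows from the theorems: the upper bound is Theorem 1, and it is attained by Theorem 2 with $r=\lfloor j/5\rfloor$, where $k=j+1+\lfloor j/5\rfloor=1+\lfloor6j/5\rfloor$. For $j\le4$ we have $\lfloor6j/5\rfloor=j$. For $j\ge5$ take $r=1$ in Theorem 2. If $j$ is odd, $n$ and $n-4$ are even (case 1); if $j$ is even, they are odd (case 2).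

## 4. The Kosniowski–Stong relations, the class $x$, and $j=0$

**Fact 3** (Kosniowski–Stong, *Involutions and characteristic numbers*, Topology 17 (1978)). If $f\in\mathbb Z_2[x_1,\dots,x_m]$ is symmetric of degree $<m$, then
$$\sum_i\int_{F^i}\frac{f(1+y_1,\dots,1+y_{m-i},z_1,\dots,z_i)}{\prod(1+y_l)}=0,$$
where $y,z$ are formal roots of $v=w(\nu)$ and $w=w(TF^i)$.

We call $f(1+y,z)$ the restriction $f|_{F^i}$; the denominator is $v$.

Example. On $RP^2$ with $F=RP^0\sqcup RP^1$ take $f=1$. The point contributes $1$. The circle has normal bundle $\lambda$ and contributes $\int(1+h)^{-1}=\int(1+h)=1$. The sum is $0$, as it should be.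

We want to isolate $F^j$. So we look for an $f$ of degree $<m=n+k$ whose restriction to each $F^i$ with $i\equiv n$ lies in degrees above $i$. The parity hypothesis supplies such functions. Put
$$x=x_1+\dots+x_m+k .$$
On $F^i$ this restricts to $(m-i)+k+v_1+w_1=(n-i)+v_1+w_1$ mod 2. So for $i\equiv n$ it is $v_1+w_1$, homogeneous of degree 1, while on $F^j$ it is $1+v_1+w_1$, a unit.

**The case $j=0$.** Suppose $k\ge2$. Then $f=x^{n+1}$ has degree $n+1<m$. On $F^i$ with $i\equiv n$ it lies in degrees $\ge n+1>i$ and contributes $0$. On $F^0$ it is $1$. So Fact 3 says that $F^0$ has an even number of points, hence its normal bundle bounds. Thus $k\le1$ when it does not bound.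

## 5. Filtering characteristic numbers by the classes of $\nu\oplus TF^j$

From here to the end of Section 8 we are in the situation of Theorem 1, and we assume $k\ge j+2$. To prove upper bounds we try to show that all numbers of $(F^j,\nu)$ vanish.

Powers of $x$ alone give few relations. For more, use $Q(X)=X^2+X$, which satisfies $Q(1+y)=y+y^2$ and $Q(z)=z+z^2$. So $Q(x_l)$ has degree 2, and on every stratum it restricts to something in degrees $\ge1$. Moreover $Q$ does not distinguish $1+y$ from $y$, so a symmetric function of the $Q(x_l)$ restricts to a function that is symmetric in all the $y$ and $z$ together. This suggests the following bookkeeping.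

Note $m-j=n+k-j\ge j+3$, so the rank of $\nu$ does not constrain $v_1,\dots,v_j$. Let
$$H=\mathbb Z_2[v_1,v_2,\dots,w_1,w_2,\dots]/(\deg>j),\qquad C=vw=1+C_1+C_2+\cdots,$$
with the map $\int_{F^j}:H\to\mathbb Z_2$. Since $C_s=v_s+w_s+{}$decomposables, also $H=\mathbb Z_2[C_s,w_s]/(\deg>j)$. Let $\mathrm{Fil}^c\subset H$ be spanned by products (monomial in the $C_s$ of degree $\ge c$)·(polynomial in $w$). These are ideals, $\mathrm{Fil}^a\mathrm{Fil}^b\subset\mathrm{Fil}^{a+b}$, and $\mathrm{Fil}^0=H$, $\mathrm{Fil}^{j+1}=0$. Example: for $j=1$, $\mathrm{Fil}^1$ is spanned by $C_1=v_1+w_1$.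

The plan is a descending induction: show that $\int_{F^j}$ vanishes on $\mathrm{Fil}^{c}$ for $c=j,j-1,\dots,0$. The next lemma turns each step into a statement about closed manifolds.

**Lemma B.** Let $0\le c\le j$, $d=j-c$, and suppose $\int_{F^j}$ vanishes on $\mathrm{Fil}^{c+1}$. For each $\kappa\in\mathbb Z_2[C]_c$ there is a closed $N=N_\kappa^d$ with
$$\int_{F^j}\kappa u=u(TN)[N]\qquad\text{for all }u\in\mathbb Z_2[w]_d .$$

Proof. Put $\varphi(u)=\int_{F^j}\kappa u$. For $u'\in\mathbb Z_2[w]$, Wu's formula on $F^j$ gives $\int\mathrm{Sq}(\kappa)\,\mathrm{Sq}(u')=\int V\kappa u'$. Since $C$ is the total class of the bundle $\nu\oplus TF^j$, $\mathrm{Sq}$ maps polynomials in the $C_s$ to polynomials in the $C_s$, so $\mathrm{Sq}(\kappa)\equiv\kappa$ mod $\mathrm{Fil}^{c+1}$. As $\int_{F^j}$ vanishes there, $\int\kappa\,\mathrm{Sq}(u')=\int\kappa Vu'$, which says $\varphi((\mathrm{Sq}\,u'+Vu')_d)=0$. Apply Lemma A. $\blacksquare$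

If $[N_\kappa]=0$ for every $\kappa\in\mathbb Z_2[C]_c$, then $\int\kappa u=0$ for all $\kappa$ of degree $c$ and $u$ of degree $j-c$. Together with the hypothesis this says that $\int_{F^j}$ vanishes on $\mathrm{Fil}^c$, and the induction proceeds. When it reaches $c=0$, all numbers of $(F^j,\nu)$ vanish and the bundle bounds.

## 6. Symmetric functions of $x^2+x$ see only Euler characteristics

The first thing to try is to use symmetric functions of $\xi_l=Q(x_l)$ and nothing else. For a partition $\alpha$ let $|\alpha|$ be its sum and $m_\alpha(\xi)$ the monomial symmetric function, of degree $\le2|\alpha|$ in the $x_l$. Let $|\alpha|=c\le j$ and $f=x^{n+1-c}m_\alpha(\xi)$. Its degree is at most $n+1+c\le n+1+j<m$. On $F^i$ with $i\equiv n$ it lies in degrees $\ge(n+1-c)+c=n+1>i$. So Fact 3 gives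
$$\int_{F^j}(1+C_1)^{n+1-c}\,m_\alpha(\xi)\,v^{-1}=0\qquad(|\alpha|=c\le j).\tag{1}$$

We read this modulo $\mathrm{Fil}^{c+1}$. Three observations do it:

- $m_\alpha(\xi)|_{F^j}=m_\alpha(y+y^2,z+z^2)$ is symmetric in all of $y,z$, hence a polynomial in the $C_s$. So $m_\alpha(\xi)\equiv m_\alpha(y,z)$ mod $\mathrm{Fil}^{c+1}$. Since there are $m\ge c$ variables, the $m_\alpha(y,z)$ with $|\alpha|=c$ form a basis of $\mathbb Z_2[C]_c$.
- $1+C_1\equiv1$ mod $\mathrm{Fil}^1$.
- $v^{-1}=wC^{-1}\equiv w$ mod $\mathrm{Fil}^1$.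

In the situation of Lemma B, write $\kappa$ as a combination of the $m_\alpha(y,z)$ with $|\alpha|=c$ and add the corresponding relations (1). The result is $\int_{F^j}\kappa w=0$, that is,
$$\int_{N_\kappa}w=0,\quad\text{or: }\chi(N_\kappa)\text{ is even.}$$

For $d\le3$ this is enough. In dimension $0$ it says that $N$ has an even number of points; $\mathcal N_1=\mathcal N_3=0$; and $\mathcal N_2$ is generated by $RP^2$, whose Euler characteristic is $1$. So for $j\le3$ the induction runs through and proves $k\le j+1$.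

It stops at $d=4$. Both $RP^4$ and $(RP^2)^2$ have odd Euler characteristic, so $RP^4\sqcup(RP^2)^2$ has even Euler characteristic but is not zero in $\mathcal N_4$. For $j=4$, $c=0$ we cannot exclude it. The reason is structural: functions of $Q(x_l)$ restrict to polynomials in $C$, and the only $w$ that enters is the one in $v^{-1}=wC^{-1}$.

## 7. Breaking the symmetry $x\leftrightarrow1+x$

To see more of $TN$ we need functions that treat $1+y$ and $z$ differently but still vanish to high order on all strata. The products $Q(x_l)^rx_l$ do this: the factor $x_l$ breaks the symmetry. It raises the degree by one without raising the order of vanishing.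

For a partition $\gamma$ with $\ell(\gamma)$ parts let $u^\gamma=\prod u_{\gamma_i}$, and let $g_\gamma$ be the coefficient of $u^\gamma$ in
$$\prod_{l=1}^m\Bigl(1+\sum_{r\ge1}u_r\,Q(x_l)^rx_l\Bigr).$$
For example $g_{(2)}=\sum_lQ(x_l)^2x_l$. It has degree 5 and restricts to degrees $\ge2$.

**Step 1: the relations.** Put $D=|\alpha|+|\gamma|$ and $e=|\alpha|+|\gamma|+\ell(\gamma)$. Then $f=m_\alpha(\xi)g_\gamma$ has degree $\le2|\alpha|+2|\gamma|+\ell(\gamma)=D+e$, and on every stratum it restricts to degrees $\ge D$. Suppose $D\le j$ and $e\le k-2$. Then $x^{n+1-D}f$ has degree $\le n+1+e\le n+k-1<m$, and on $F^i$ with $i\equiv n$ it lies in degrees $\ge n+1>i$. Fact 3 gives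
$$\int_{F^j}(1+C_1)^{n+1-D}\,m_\alpha(\xi)\,g_\gamma\,v^{-1}=0\qquad(D\le j,\ e\le k-2).\tag{2}$$

**Step 2: $g_\gamma$ modulo $\mathrm{Fil}^1$.** Reducing modulo $\mathrm{Fil}^1$ means setting $C=1$. Let $\bar g_\gamma(w)$ be the result for $g_\gamma|_{F^j}$. For a series $a(X)$ with coefficients in $\mathbb Z_2[u_1,u_2,\dots]$ and $a(0)=1$, the product $\prod_ya(y)\prod_za(z)$ is a polynomial in the $C_s$ with constant term $1$, so it becomes $1$. Hence $\prod_ya(y)$ becomes $\prod_za(z)^{-1}$. Put $R(X)=\sum_ru_rQ(X)^r$, so $R(0)=0$. On $F^j$ the generating function of the $g_\gamma$ is $\prod_y(1+(1+y)R(y))\prod_z(1+zR(z))$, because $Q(1+y)=Q(y)$. Therefore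
$$\sum_\gamma\bar g_\gamma u^\gamma=\prod_z\frac{1+zR(z)}{1+(1+z)R(z)}=\prod_z\Bigl(1+\frac{R(z)}{1+(1+z)R(z)}\Bigr),\tag{3}$$
where the last equality uses $1+zR=(1+(1+z)R)+R$. In particular $\bar g_\gamma$ lives in degrees $\ge|\gamma|$, and $\bar g_{(r)}=\sum_zQ(z)^r$.

**Step 3: the relations on $N$.** In the situation of Lemma B take the combination of the relations (2), $|\alpha|=c$, that represents $\kappa$; all of them have the same $D=c+|\gamma|$. The integrand is $\equiv\kappa\,\bar g_\gamma w$ mod $\mathrm{Fil}^{c+1}$. Hence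
$$\int_{N_\kappa}\bar g_\gamma\,w=0\quad\text{whenever }|\gamma|\le d,\ \ c+|\gamma|+\ell(\gamma)\le k-2.\tag{4}$$
Let us call $|\gamma|+\ell(\gamma)$ the cost of $\gamma$.

**The case $j=4$.** Let $k\ge6$. For $c\ge1$ we have $d\le3$, and $\gamma=\emptyset$ suffices as in Section 6. For $c=0$, $d=4$, take $\gamma=(2)$, of cost $3\le k-2$. Here $\bar g_{(2)}=s_2+s_4$, so (4) reads $\int_N(s_2w_2+s_4)=0$. On $RP^4$: $w_2=10b^2=0$ and $s_4=5=1$, so the number is $1$. On $(RP^2)^2$ with classes $a,b$: $s_2=a^2+b^2$, $w_2=a^2+ab+b^2$, so $s_2w_2=2a^2b^2=0$, and $s_4=0$. So the number is $1$ on $RP^4\sqcup(RP^2)^2$, the class that Euler characteristics could not exclude. Hence $k\le5$ for $j=4$.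

**The case $j=5$.** With $k\ge7$ we may use $c+|\gamma|+\ell(\gamma)\le5$. For $c=1$, $d=4$ the total is $1+3$, which is allowed. For $c=0$ we must detect the generator of $\mathcal N_5$. The natural choice $\gamma=(5)$ gives $\int_N\bar g_{(5)}w=s_5[N]$, but its cost is $6$. It needs $k\ge8$. Section 10 will show that this missing unit is real.

## 8. Detecting every bordism class at cost $6d/5$

**Lemma C.** If $0\ne[N]\in\mathcal N_d$, there is $\gamma$ with $|\gamma|\le d$, $|\gamma|+\ell(\gamma)\le6d/5$ and $\int_N\bar g_\gamma w\ne0$.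

A first attempt is to detect each generator $z_i$ by its own variable $u_i$. Then $z_i$ costs $i+1$, and $z_2^{d/2}$ costs $3d/2$; this would only give $k\le1+\lfloor3j/2\rfloor$. The ratio $(i+1)/i$ is at most $6/5$ once $i\ge5$, so only $z_2$ and $z_4$ are too expensive. The remedy is to drop $u_4$ and detect both of them with $u_2$ alone, using that $RP^2$ is already visible to the Euler characteristic, at cost $0$.

**Step 1: a ring homomorphism.** This step packages the numbers $\int_N\bar g_\gamma w$. Put $I'=\{r\ge5:r\ne2^t-1\}$ and set $u_r=0$ unless $r\in\{2\}\cup I'$. Define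
$$K(N)=\sum_\gamma u^\gamma\int_N\bar g_\gamma w=\int_N\prod_z(1+z)\Bigl(1+\frac{R(z)}{1+(1+z)R(z)}\Bigr).$$
The class under the integral is multiplicative in the bundle, so $K:\mathcal N_*\to\mathbb Z_2[u_2,u_r\,(r\in I')]$ is a ring homomorphism. Only $\gamma$ with $|\gamma|\le\dim N$ occur in $K(N)$. A zero root contributes the factor $1$, so stable roots may be used.

**Step 2: values on $RP^2$ and $RP^4$.** For $RP^2$ there are three roots $a$ with $a^3=0$, and $R=u_2(a+a^2)^2=u_2a^2$, $R^2=0$. So
$$K(RP^2)=\int(1+u_2a^2)^3(1+a)^3=\int(1+u_2a^2)(1+a+a^2)=1+u_2 .$$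
For $RP^4$ there are five roots $b$ with $b^5=0$, and $R=u_2(b^2+b^4)$, $R^2=u_2^2b^4$, $R^3=0$. Each factor of (3) is $1+R+(1+b)R^2=1+E$ with $E=u_2(b^2+b^4)+u_2^2b^4$. Its fifth power is $1+5E+10E^2=1+E$, since $E^3=0$. With $w=(1+b)^5=1+b+b^4$ the coefficient of $b^4$ in $(1+E)w$ is
$$K(RP^4)=1+u_2+u_2^2 .$$

**Step 3: values on generators.** Take $z_2=RP^2$ and $z_4=RP^4+(RP^2)^2$; indeed $s_2[z_2]=3=1$ and $s_4[z_4]=5+0=1$. Then
$$K(z_2)=1+u_2,\qquad K(z_4)=1+u_2+u_2^2+(1+u_2)^2=u_2 .$$
For $i\in I'$ take any generator $z_i$. The coefficient of $u_i$ in $K(z_i)$ is $\int w\sum_z(z+z^2)^i=s_i[z_i]=1$. Because $|\gamma|\le i$, no $u_r$ with $r>i$ occurs in $K(z_i)$, and $u_i$ occurs only in the monomial $u_i$. So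
$$K(z_i)=u_i+f_i,\qquad f_i\in\mathbb Z_2[u_r:r<i].$$

**Step 4: a leading monomial.** Write $[N]=\sum_\omega P_\omega(z_2,z_4)z^\omega$, where $\omega$ runs over multisets in $I'$ and $P_\omega$ is homogeneous of dimension $d-|\omega|$. Order the monomials $u^\omega$ in the variables $u_r$, $r\in I'$, lexicographically, larger indices first, with $\mathbb Z_2[u_2]$ as coefficients. Since $f_i$ involves only variables of index below $i$, $K(z^\omega)=u^\omega+{}$a $\mathbb Z_2[u_2]$-combination of smaller monomials. Let $\omega$ be maximal with $P_\omega\ne0$. The coefficient of $u^\omega$ in $K(N)$ is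
$$P_\omega(1+u_2,u_2)=\sum_bc_b(1+u_2)^{e_b}u_2^b,\qquad 2e_b+4b=d-|\omega| .$$
Let $b_0$ be minimal with $c_{b_0}\ne0$. Then $u_2^{b_0}$ appears with coefficient $1$, because $(1+u_2)^{e_{b_0}}$ has constant term $1$ and the other terms are divisible by $u_2^{b_0+1}$. So the monomial $u^\gamma=u_2^{b_0}u^\omega$ occurs in $K(N)$, which means $\int_N\bar g_\gamma w\ne0$ and $|\gamma|\le d$.

**Step 5: the cost.** We have $4b_0\le d-|\omega|$, and $\ell(\omega)\le|\omega|/5$ because all elements of $I'$ are $\ge5$. Hence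
$$|\gamma|+\ell(\gamma)=3b_0+|\omega|+\ell(\omega)\le\tfrac34(d-|\omega|)+\tfrac65|\omega|\le\tfrac65d.\qquad\blacksquare$$

**Proof of Theorem 1.** Suppose $k\ge\lfloor6j/5\rfloor+2$; then $k\ge j+2$, so Sections 5–7 apply. We show by descending induction on $c=j,\dots,0$ that $\int_{F^j}$ vanishes on $\mathrm{Fil}^c$; at the start $\mathrm{Fil}^{j+1}=0$. Assume vanishing on $\mathrm{Fil}^{c+1}$, let $\kappa\in\mathbb Z_2[C]_c$, $d=j-c$, and let $N=N_\kappa$ be as in Lemma B. If $[N]\ne0$, choose $\gamma$ as in Lemma C. Then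
$$c+|\gamma|+\ell(\gamma)\le c+\tfrac65d\le\tfrac65j,$$
and as the left side is an integer it is $\le\lfloor6j/5\rfloor\le k-2$. So (4) applies and gives $\int_N\bar g_\gamma w=0$, a contradiction. Hence $[N]=0$ for every $\kappa$, and $\int_{F^j}$ vanishes on $\mathrm{Fil}^c$. At $c=0$ all numbers of $(F^j,\nu)$ vanish, so by Fact 1 the normal bundle of $F^j$ bounds, contrary to the hypothesis. $\blacksquare$

## 9. The manifold $SU(3)/SO(3)$ with complex conjugation

For the lower bound we need a non-bounding 5-manifold with an involution whose fixed components have small even dimensions.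

**Step 1: the model.** Let $SU(3)$ act on matrices by $g\cdot X=gXg^T$. The stabilizer of $I$ consists of the $g\in SU(3)$ with $gg^T=I$; such $g$ satisfy $\bar g=g$, so the stabilizer is $SO(3)$. The orbit of $I$ is $\{X\in SU(3):X=X^T\}$. Indeed, if $X$ is symmetric and unitary, its real and imaginary parts are real symmetric matrices, and they commute because $X\bar X=I$ is real. So $X=ODO^T$ with $O\in SO(3)$ and $D$ diagonal unitary with determinant $1$. Choose a diagonal square root $D^{1/2}$, adjusting the sign of one entry so that its determinant is $1$, and put $g=OD^{1/2}$; then $gg^T=X$. So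
$$B_5:=SU(3)/SO(3)\cong\{X\in SU(3):X=X^T\},\qquad\dim B_5=8-3=5 .$$

**Step 2: the involution.** On $B_5$ take $X\mapsto\bar X=X^{-1}$. The fixed points are the real symmetric orthogonal matrices of determinant $1$. Their eigenvalues are $\pm1$ with product $1$, so they are $I$ together with the matrices of eigenvalues $(1,-1,-1)$; the latter are determined by the line with eigenvalue $1$. The fixed set is $\{pt\}\sqcup RP^2$.

**Step 3: $B_5$ does not bound.** Let $\rho$ be the canonical 3-plane bundle $SU(3)\times_{SO(3)}\mathbb R^3$; it is oriented, so $w_1(\rho)=0$. As an $SO(3)$-representation $\mathfrak{su}(3)/\mathfrak{so}(3)$ is the space of traceless symmetric matrices, so $TB_5\oplus\mathbb R=\mathrm{Sym}^2\rho$. If $x_1,x_2,x_3$ are the roots of $\rho$, those of $\mathrm{Sym}^2\rho$ are $2x_i=0$ and $x_1+x_2=x_3$, $x_1+x_3=x_2$, $x_2+x_3=x_1$, because $x_1+x_2+x_3=0$. So $w(B_5)=w(\rho)=1+w_2+w_3$; in particular $w_1(B_5)=0$.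

To see that $w_2w_3\ne0$, consider the fibration $SU(3)\to B_5\to BSO(3)$, pulled back from $SU(3)\to ESU(3)\to BSU(3)$ along complexification. Its spectral sequence has $E_2=\mathbb Z_2[w_2,w_3]\otimes\Lambda(x_3,x_5)$, and $x_3,x_5$ transgress to the images of $c_2,c_3$. The complexification of $\rho$ is $\rho\oplus\rho$ as a real bundle and $w(\rho\oplus\rho)=w(\rho)^2$, so these images are $w_2^2,w_3^2$. Since $w_2^2$ is not a zero divisor, after $d_4$ we are left with $\mathbb Z_2[w_2,w_3]/(w_2^2)\otimes\Lambda(x_5)$. Since $w_3^2$ is not a zero divisor there, after $d_6$ we are left with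
$$H^*(B_5)=\mathbb Z_2[w_2,w_3]/(w_2^2,w_3^2).$$
So $w_2w_3$ generates $H^5(B_5)$, and $w_2w_3[B_5]\ne0$.

## 10. Twisted products with $k=j+1+r$

Where can an extra unit of codimension come from? Start with $RP^{j+n+1}=S(\mathbb R^{j+1}\oplus\mathbb R^{n+1})/\pm1$ and twist in a factor $Y$ with two commuting involutions, arranged so that the fixed set over $s'=0$ uses the fixed points of one involution of $Y$ and the fixed set over $s=0$ uses those of another. If $Y=B\times B$ with $\dim B=5r$, the swap has fixed set the diagonal, of dimension $5r$, whose normal bundle is $TB$. If $\tau$ is an involution on $B$ with fixed set of dimension $2r$, then $\tau\times\tau$ has fixed set of dimension $4r$. So $Y$ adds $5r$ to $j$ and $10r-4r=6r$ to $k$. The ratio is $6/5$.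

**Step 1: construction.** Let $B=(B_5)^r$ with the product involution $\tau$ ($B=pt$ if $r=0$). Its fixed components are products of points and copies of $RP^2$. Their dimensions are $0,2,\dots,2r$, and the unique one of dimension $2r$ is $X=(RP^2)^r$. Since $\mathcal N_*$ is a domain, $[B]=[B_5]^r\ne0$, so there is a homogeneous polynomial $q$ of degree $5r$ with $q(w(TB))[B]\ne0$.

In this section put $c=j-5r\ge0$ and $l=n+1-4r$. Then $l\ge j+2-4r\ge r+2\ge2$, and $l\equiv n+1\equiv j$ mod 2. On $Y=B\times B$ let
$$\beta(a,b)=(b,a),\qquad\delta=\beta\circ(\tau\times\tau);$$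
these are commuting involutions. Put
$$M=\bigl(Y\times S(\mathbb R^{c+1}\oplus\mathbb R^l)\bigr)/(y,s,s')\sim(\delta y,-s,-s'),\qquad T[y,s,s']=[\beta y,s,-s'].$$
The identification is free on the sphere factor, so $M$ is a closed manifold, of dimension $m=10r+c+l$. $T$ is well defined because $\beta$ and $\delta$ commute, and $T^2=1$.

**Step 2: the fixed set.** A point $[y,s,s']$ is fixed iff $(\beta y,s,-s')$ equals $(y,s,s')$ or $(\delta y,-s,-s')$. In the first case $s'=0$ and $\beta y=y$. In the second $s=0$ and $\beta y=\delta y$, i.e. $(\tau\times\tau)y=y$. So $F=F_-\sqcup F_+$ with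

- $F_-$: $y$ in the diagonal $\Delta\cong B$, $s'=0$. On $\Delta$, $\delta$ acts as $\tau$, so $F_-=B\times_\tau S^c$, of dimension $5r+c=j$;
- $F_+$: $s=0$, $y\in\mathrm{Fix}\,\tau\times\mathrm{Fix}\,\tau$, where $\delta=\beta$. So $F_+=(\mathrm{Fix}\,\tau\times\mathrm{Fix}\,\tau)\times_\beta S^{l-1}$, with dimensions in $\{l-1,l+1,\dots,l-1+4r=n\}$, all congruent to $n$ and not to $j$ mod 2.

So $F^j=F_-$ and $F^n=(X\times X)\times_\beta S^{l-1}$. Moreover $m-n=10r+c+l-(l-1+4r)=6r+c+1=j+1+r$.

**Step 3: the normal bundle of $F^j$ does not bound.** Let $E=B\times_\tau S^c\to RP^c$, let $\lambda$ be the pullback of the canonical line bundle, $h=w_1(\lambda)$, and $T_v$ the tangent bundle along the fibres. The normal vectors of $\Delta$ are $(\mathbf v,-\mathbf v)$, and $d\delta(\mathbf v,-\mathbf v)=(-d\tau\mathbf v,d\tau\mathbf v)$. So under $(\mathbf v,-\mathbf v)\leftrightarrow\mathbf v$ the map $d\delta$ is $-d\tau$. The remaining normal directions are $\mathbb R^l$ with sign $-1$. Hence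
$$\nu=(\lambda\otimes T_v)\oplus l\lambda,\qquad TE\oplus\mathbb R=T_v\oplus(c+1)\lambda .$$
As $T_v$ has rank $5r$, $w_1(\nu)=w_1(T_v)+(5r+l)h$, and
$$w_1(\nu)+w_1(TE)=(5r+l+c+1)h=(j+l+1)h=h .$$
So $h$ is a polynomial in the classes of $(E,\nu)$, and so are the $w_i(T_v)$, since $w(T_v)=w(TE)(1+h)^{-(c+1)}$. Since $h^c$ is dual to a fibre, the number
$$\int_Eh^c\,q(w(T_v))=\int_Bq(w(TB))$$
is nonzero. (For $c=0$ we have $E=B$, $h=0$, $h^0=1$.)

**Step 4: the normal bundle of $F^n$ does not bound.** $F^n$ fibres over $RP^{l-1}$ with fibre $X\times X$. Let $\lambda,h$ be pulled back from $RP^{l-1}$ and let $V_f$ be the tangent bundle along the fibres, so $w(V_f)=w(TF^n)(1+h)^{-l}$. Let $U=TB|_X$. Stably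
$$TM|_{F^n}=(U\boxplus U)_\delta\oplus(l+c+1)\lambda,$$
where the subscript means the quotient of $(U\boxplus U)\times S^{l-1}$ by the indicated action and the antipode. On the part of $U$ tangent to $X$, $\delta$ acts by the swap; on the part normal to $X$, where $d\tau=-1$, by minus the swap. The sign is irrelevant: the map $(\mathbf v,\mathbf w)\mapsto(\mathbf v,-\mathbf w)$ carries minus the swap to the swap, since both routes send $(\mathbf v,\mathbf w)$ to $(-\mathbf w,\mathbf v)$. So $(U\boxplus U)_\delta\cong(U\boxplus U)_\beta$.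

Now compute $w_1$ of $(U\boxplus U)_\beta$. Restricted to the connected fibre $X\times X$ it is zero, because $w_1(B)=0$. The kernel of $H^1(F^n)\to H^1(X\times X)$ is the image of $H^1(RP^{l-1})$, so $w_1$ is a multiple of $h$. Read the multiple off over the section given by a point $(p,p)$: there the bundle is $U_p\oplus U_p$ with the swap, that is $5r\,\mathbb R\oplus5r\,\lambda$, so $w_1=5rh$. Therefore
$$v_1+w_1=w_1(TM|_{F^n})=(5r+l+c+1)h=h,$$
and $h$ and $w(V_f)$ are polynomials in the classes of $(F^n,\nu)$. The number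
$$\int_{F^n}h^{l-1}w_{4r}(V_f)=\chi(X\times X)=\chi(RP^2)^{2r}=1\bmod2$$
is nonzero.

**Step 5: cleaning up.** By Fact 1, delete every $F^i$, $i\ne j,n$, whose normal bundle bounds. What remains satisfies all hypotheses, with $k=j+1+r$. For $r=0$, $M=RP^{n+j+1}$ and $F=RP^j\sqcup RP^n$, so $\pi_0(F)=\{j,n\}$.

**Step 6: the case $r=1$.** Besides $F^j$ and $F^n$ there are two strata.

The stratum $F^{l+1}$ comes from $pt\times RP^2$ and $RP^2\times pt$, which $\beta$ interchanges. So $F^{l+1}\cong RP^2\times S^{l-1}$, represented by the first copy without identification. Its normal bundle is that of $pt\times RP^2$ in $Y$, pulled back from $RP^2$, plus a trivial $\mathbb R^{c+1}$. It extends over $RP^2\times D^l$, so it bounds, and it is deleted.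

The stratum $F^{l-1}=RP^{l-1}$ comes from $pt\times pt$. There $d\delta$ is minus the swap on $\mathbb R^5\oplus\mathbb R^5$, with eigenvalues $+1$ and $-1$ each five times, so $\nu=5\mathbb R\oplus5\lambda\oplus(c+1)\lambda=5\mathbb R\oplus(c+6)\lambda$. If $l$ is odd, $RP^{l-1}$ has odd Euler characteristic, so it does not bound even as a manifold. If $l$ is even, then $j$ is even, $c=j-5$ is odd, $v_1=(c+6)h=h$, and $v_1^{l-1}\ne0$. In both cases the bundle does not bound.

Since $l-1=n-4$, we get $\pi_0(F)=\{j,n-4,n\}$. This proves Theorem 2, and with it Corollary 4. $\blacksquare$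

**The instance $j=5$, $n=6$.** Here $r=1$, $c=0$, $l=3$: $M^{13}=(B_5\times B_5\times S^3)/\delta$ with one stratum removed, $\pi_0(F)=\{2,5,6\}$, $k=7$. It shows exactly where the proof of Theorem 1 is tight. The stratum is $F^5=B_5$ with $\nu=TB_5\oplus3\mathbb R$, so $C=w(B_5)^2=1+w_2^2+w_3^2=1$. All numbers involving some $C_s$ vanish, and the manifold $N$ of Lemma B for $c=0$, $\kappa=1$ is bordant to $B_5$. Since $\mathcal N_5\cong\mathbb Z_2$ is generated by a class with $s_5\ne0$, the partition $\gamma=(5)$ detects it. But the function needed, $x^{2}g_{(5)}$, has degree $2+11=13=m$, one more than Fact 3 allows.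

## 11. When the other dimensions stay below $n-j$: proof of Theorem 3

In the counterexamples with $r=1$ there is a stratum of dimension $n-4$, and $n-4>n-j$ exactly when $j\ge5$. We now show that without strata in the range $n-j<i<n$ the bound $k\le j+1$ holds. In Sections 6–8 the functions had to vanish to high order on every $F^i$. Under the gap condition, powers of $x$ take care of the strata with $i\le n-j$, and only $F^n$ needs attention. So we may look for functions of degree $\le2s$ that vanish to order $s$ on $F^n$ only, but see $v_s$ and $w_s$ separately.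

Assume $k\ge j+2$ and the hypotheses of Theorem 3. Let $H$ be as in Section 5 (again $m-j\ge j+3$), and let $\mathcal R=\mathbb Z_2[x_1,\dots,x_m]^{S_m}$.

**Step 1: the functions $A_s,B_s$.** Let $t$ be a variable and put
$$\theta=\frac1t,\qquad\theta'=\frac1{t+1}=\frac{\theta}{1+\theta},\qquad\sigma=\frac1{t(t+1)}=\frac{\theta^2}{1+\theta} .$$
Then $t\sigma^s=\theta^{2s-1}(1+\theta)^{-s}$ and $\sigma^s=\theta^{2s}(1+\theta)^{-s}$. So $1,t\sigma,\sigma,t\sigma^2,\sigma^2,\dots$ have leading terms $1,\theta,\theta^2,\theta^3,\theta^4,\dots$, and every power series in $\theta$ is uniquely an infinite combination of them, with coefficients found one after the other. Define $A_s,B_s\in\mathcal R$ by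
$$P:=(1+\theta)^{-k}\prod_l(1+x_l\theta)=1+\sum_{s\ge1}(A_st+B_s)\sigma^s .$$
The coefficient of $\theta^q$ in $P$ has degree $\le q$, and the expansion is triangular, so $\deg A_s\le2s-1$ and $\deg B_s\le2s$. Comparing coefficients of $\theta$ gives $A_1=x_1+\dots+x_m+k=x$.

**Step 2: restriction to a stratum.** On $F^i$ a root $x_l=1+y$ gives $1+(1+y)\theta=(1+\theta)(1+y\theta')$. There are $m-i$ of these, and $m-i-k=n-i$. So
$$P|_{F^i}=(1+\theta)^{n-i}\Lambda,\qquad\Lambda=\sum_{p,q}v_pw_q\,\theta'^p\theta^q .$$

**Step 3: expansion of $\Lambda$.** This step shows $\Lambda=1+\sum_{s\ge1}(a_st+b_s)\sigma^s$ with $a_s,b_s$ in degrees $\ge s$ and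
$$a_s\equiv v_s+w_s,\qquad b_s\equiv w_s\qquad\text{mod degree}>s .$$
Since $\theta'=t\sigma$, $\theta=(t+1)\sigma$ and $t(t+1)=\sigma^{-1}$,
$$\theta'^p\theta^q=t^{p-q}\sigma^p\ \ (p\ge q),\qquad\theta'^p\theta^q=(t+1)^{q-p}\sigma^q\ \ (q\ge p).$$
Write a power $t^e$ or $(t+1)^e$ in the basis $1,t$ of $\mathbb Z_2[t]$ over $\mathbb Z_2[\sigma^{-1}]$, $\sigma^{-1}=t^2+t$. The exponents of $\sigma^{-1}$ that occur lie between $0$ and $e/2$. So $v_pw_q$ contributes only to $\sigma^s$ and $t\sigma^s$ with
$$\tfrac12(p+q)\le s\le\max(p,q).$$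
For $p+q>0$ this forces $s\ge1$. Also $s\le\max(p,q)\le p+q$, which is the statement about degrees. If $p+q=s$, then $\max(p,q)=p+q$ and $(p,q)$ is $(s,0)$ or $(0,s)$. The contributions to index $s$ are then $t^s\equiv t$ and $(t+1)^s\equiv t+1$ modulo $t^2+t$. So $v_s$ enters $a_s$ only, and $w_s$ enters both.

For example, $s=1$: from $\theta'^2=t^2\sigma^2=\sigma+t\sigma^2$, $\theta\theta'=\sigma$ and $\theta^2=(t^2+1)\sigma^2=\sigma+(t+1)\sigma^2$ we get $a_1=v_1+w_1$ and $b_1=w_1+v_2+v_1w_1+w_2$.

**Step 4: $A_s$ and $B_s$ on $F^n$ and on $F^j$.** On $F^n$ the factor $(1+\theta)^{n-i}$ is $1$, so $A_s=a_s$ and $B_s=b_s$ lie in degrees $\ge s$. On $F^j$ we multiply $\Lambda$ by $(1+\theta)^{n-j}=1+\theta+\cdots$, where the coefficient of $\theta$ is $1$ because $n-j$ is odd. This multiplication keeps the leading power of $\theta$ and adds higher ones. Hence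
$$A_s=a_s+\langle1,a_r,b_r\ (r<s)\rangle,\qquad B_s=b_s+\langle1,a_r,b_r\ (r<s),a_s\rangle,\tag{5}$$
where $\langle\cdots\rangle$ stands for some $\mathbb Z_2$-linear combination of the listed elements. In particular $x=A_1=1+a_1$ on $F^j$.

**Step 5: the spaces $V_e$.** These collect the usable functions. Let $V_e\subset H$ be the span of the restrictions to $F^j$ of $x^{-D}f$, where $0\le D\le e$, $f\in\mathcal R$, $\deg f\le D+e$, and $f|_{F^n}$ lies in degrees $\ge D$. (On $F^j$, $x$ is a unit.) Directly from the definition,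
$$V_eV_{e'}\subset V_{e+e'},\quad V_e\subset V_{e+1},\quad1\in V_0,\quad x\in V_1,\quad x^{-s}A_s,\ x^{-s}B_s\in V_s .$$
For $x\in V_1$ use $D=0$, $f=x$. For the last two use $D=s$, the degree bounds of Step 1 and the orders of vanishing of Step 4.

**Step 6: what Fact 3 says about $V_j$.** Let $g=x^{-D}f$ be as above with $e=j$. The function $x^{n+1-D}f$ has degree $\le n+1+j<m$. On $F^n$ it lies in degrees $\ge n+1$. On the other $F^i$, where $i\equiv n$ and $i\le n-j$, it lies in degrees $\ge n+1-D\ge n+1-j>i$. So only $F^j$ contributes: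
$$\int_{F^j}x^{n+1}v^{-1}g=0\qquad\text{for all }g\in V_j.\tag{6}$$

**Step 7: $V_d+H_{>d}=H$ for $0\le d\le j$.** Here $H_{>d}$ is the part of $H$ in degrees above $d$; put $\mathfrak m=H_{>0}$. For $d=0$ the claim holds because $1\in V_0$. Let $d\ge1$.

Linear part. By Step 3, modulo $\mathfrak m^2+H_{>d}$ the elements $1,a_s,b_s$ ($1\le s\le d$) form a basis of $H$: they arise from $1,v_s,w_s$ by a triangular change. We claim that the elements
$$1,\quad x,\quad x^{-1}B_1,\quad x^{-s}A_s,\quad x^{-s}B_s\quad(2\le s\le d)$$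
of $V_d$ span $H$ modulo $\mathfrak m^2+H_{>d}$. Since $x^{-s}\equiv1+sa_1$ mod $\mathfrak m^2$, multiplying by $x^{-s}$ changes $A_s$ or $B_s$ only by a multiple of $a_1$, modulo $\mathfrak m^2$. So by (5), in the order $1,a_1,b_1,a_2,b_2,\dots$, the elements listed have leading terms $1,a_1,b_1,a_2,b_2,\dots$. (For $s=1$ we use $x=1+a_1$, because $x^{-1}A_1=1$ carries no information.)

Applying this with $d=s$: for each $g\in\{a_s,b_s\}$, $1\le s\le j$, there is $\hat g\in V_s$ with $\hat g\equiv g$ mod $\mathfrak m^2+H_{>s}$.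

Products. Call the sum of the indices of a monomial in the $a_s,b_s$ its index sum. Because $a_s,b_s$ lie in degrees $\ge s$, a monomial of index sum $>d$ lies in $H_{>d}$. Let $g_1\cdots g_q$ be a monomial of index sum $\le d$, with $g_i$ of index $s_i$. Then $\hat g_1\cdots\hat g_q\in V_{s_1+\dots+s_q}\subset V_d$. Each $\hat g_i$ is $g_i$ plus a linear combination of $a_r,b_r$ with $r>s_i$, plus an element of $\mathfrak m^2$. Multiplying out, $\hat g_1\cdots\hat g_q$ equals $g_1\cdots g_q$ plus $q$-fold monomials of larger index sum, plus an element of $\mathfrak m^{q+1}$. The $q$-fold monomials in the $a_s,b_s$ span $\mathfrak m^q$ modulo $\mathfrak m^{q+1}$. So descending induction on the index sum, starting with those above $d$, gives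
$$\mathfrak m^q\subset V_d+\mathfrak m^{q+1}+H_{>d}\qquad(q\ge1).$$
Iterating from $q=1$ up to $q=d$, and using $1\in V_d$ and $\mathfrak m^{d+1}\subset H_{>d}$, we get $H=V_d+H_{>d}$.

**Step 8: conclusion.** For $d=j$ we have $H_{>j}=0$, so $V_j=H$. Given any $h\in H$, put $g=x^{-n-1}vh$ in (6): $\int_{F^j}h=0$. So all numbers of $(F^j,\nu)$ vanish, and by Fact 1 it bounds, contrary to the hypothesis. Hence $k\le j+1$. The projective spaces $RP^{n+j+1}$ with $F=RP^j\sqcup RP^n$ show that this is sharp for all $(j,n)$. $\blacksquare$
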